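\title{A sharp logarithm in a uniform bound for two-dimensional oscillatory integrals}

\begin{abstract}
Let $u$ be a real phase on the unit square with $|u_{xy}|>1$ and $u_{xxy}\neq0$. The integral of $e^{i\lambda u}$ over the square is known to be at most an absolute constant times $(\log(2+|\lambda|))^{1/2}|\lambda|^{-1/2}$. We show that the logarithm cannot be removed: for every $\lambda\ge2^{12}$ there is a smooth phase in this class whose integral is at least $\frac1{20}(\log\lambda/\lambda)^{1/2}$. The phase cuts the integral in $y$ into pieces that depend on $x$ and rotates the pieces independently. We also prove the bound without the logarithm when two higher derivatives of $u$ are controlled by $u_{xy}$, so that the failure is one of uniformity in $u$.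
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For a real function $u$ on $[0,1]^2$ and real $\lambda\neq0$ let
\[
I_\lambda(u)=\int_{[0,1]^2}e^{i\lambda u(x,y)}\,dx\,dy ,
\]
and let $\mathcal F$ be the class of real $u\in C^3([0,1]^2)$ such that
\[
|u_{xy}|>1\quad\text{and}\quad u_{xxy}\neq0\qquad\text{everywhere on }[0,1]^2 .
\]
It is known that
\begin{equation}\label{eq:known}
|I_\lambda(u)|\lesssim(\log(2+|\lambda|))^{1/2}\,|\lambda|^{-1/2}\qquad(u\in\mathcal F,\ \lambda\neq0)
\end{equation}
with an absolute implicit constant. The problem, posed in \cite{notes}, is whether the logarithm can be removed: is there an absolute constant $C$ with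
\begin{equation}\label{eq:question}
|I_\lambda(u)|\le C\,|\lambda|^{-1/2}\qquad\text{for all }u\in\mathcal F\text{ and all real }\lambda\neq0\,?
\end{equation}
Since $I_{-\lambda}(u)=\overline{I_\lambda(u)}$, we take $\lambda>0$. Throughout, $\log$ is the natural logarithm.

The definition of $\mathcal F$ involves only $u_{xy}$: the first condition says that $u$ mixes the two variables at a definite rate, the second that this rate is monotone in $x$. No derivative is bounded from above, and $\mathcal F$ is unchanged when functions $a(x)$ and $b(y)$ are added to $u$. These additions matter. For $u=2xy$ the integral in $y$ is at most $\min(1,1/(\lambda x))$, so $|I_\lambda(u)|\le(1+\log\lambda)/\lambda$ for $\lambda\ge1$. Subtracting $x^2+y^2$ gives $u=-(x-y)^2$, which is stationary along the whole diagonal, and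
\[
I_\lambda\bigl(-(x-y)^2\bigr)=\int_{-1}^1(1-|r|)\,e^{-i\lambda r^2}\,dr=e^{-i\pi/4}\Bigl(\frac\pi\lambda\Bigr)^{1/2}+O(\lambda^{-1}).
\]
Adding $\eta ye^x$ with a small $\eta>0$ puts this phase in $\mathcal F$ and changes the integral by at most $e\lambda\eta$. So the exponent $\frac12$ is optimal, and only the logarithm is in question. One would guess that it is an artifact: in the proof of \eqref{eq:known} given in Section~\ref{sec:upper} it appears when a kernel resembling $1/(y-y')$ is replaced by its absolute value, and for each fixed $C^4$ phase it is indeed absent (Theorem~\ref{thm:logfree}). The guess is wrong.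

\begin{theorem}\label{thm:lower}
For every $\lambda\ge2^{12}$ there is $u\in\mathcal F\cap C^\infty$ with
\begin{equation}\label{eq:lower}
|I_\lambda(u)|\ge\frac1{20}\Bigl(\frac{\log\lambda}{\lambda}\Bigr)^{1/2}.
\end{equation}
Hence $\sup_{u\in\mathcal F}\lambda^{1/2}|I_\lambda(u)|\to\infty$ as $\lambda\to\infty$, and no constant $C$ as in \eqref{eq:question} exists. Moreover:
\begin{enumerate}
\item[(a)] $u$ can be chosen with $u_{xy}>1$ and $\partial_x^k\partial_yu>0$ on $[0,1]^2$ for all $k\ge2$;
\item[(b)] alternatively, for any prescribed $N\ge2$, $u$ can be chosen to be a polynomial with $u_{xy}>1$ and $\partial_x^k\partial_yu>0$ on $[0,1]^2$ for $2\le k\le N$.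
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:sharp}
For $\lambda\ge2^{12}$,
\[
\frac1{20}\Bigl(\frac{\log\lambda}{\lambda}\Bigr)^{1/2}\le\sup_{u\in\mathcal F}|I_\lambda(u)|\le2\Bigl(\frac{1+\log(\lambda/2)}{\lambda}\Bigr)^{1/2}.
\]
\end{theorem}

Thus the factor $(\log(2+|\lambda|))^{1/2}$ in \eqref{eq:known} has the exact order for every large $\lambda$.

\begin{theorem}\label{thm:logfree}
There is an absolute constant $C$ with the following property. If $u\in C^4([0,1]^2)$ is real, $|u_{xy}|\ge1$, and $|u_{xxy}|\le B|u_{xy}|$, $|u_{xxxy}|\le B|u_{xy}|$ on $[0,1]^2$, then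
\[
|I_\lambda(u)|\le C(1+B)\,\lambda^{-1/2}\qquad\text{for all }\lambda>0 .
\]
In particular each fixed $u\in C^4([0,1]^2)$ with $|u_{xy}|\ge1$ satisfies $|I_\lambda(u)|=O_u(\lambda^{-1/2})$.
\end{theorem}

The phase in Theorem~\ref{thm:lower} must therefore depend on $\lambda$, and for it every admissible $B$ satisfies $1+B\ge(\log\lambda)^{1/2}/(20C)$.

Section~\ref{sec:upper} proves the upper bound. Section~\ref{sec:idea} explains the construction on an example, Sections~\ref{sec:partition}--\ref{sec:smooth} carry it out, and Section~\ref{sec:logfree} proves Theorem~\ref{thm:logfree}.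

\section{The upper bound and the origin of the logarithm}\label{sec:upper}

The tool is the first-derivative test in one variable.

\begin{lemma}\label{lem:first}
Let $\psi\in C^2([\alpha,\beta])$ be real, with $\psi'$ monotone and $|\psi'|\ge\mu>0$. Then $\bigl|\int_\alpha^\beta e^{i\psi}\,dx\bigr|\le2/\mu$.
\end{lemma}

\begin{proof}
Write $e^{i\psi}=(e^{i\psi})'/(i\psi')$ and integrate by parts. The function $1/\psi'$ is monotone, so $\int_\alpha^\beta|(1/\psi')'|\,dx=|a-b|$ with $a=1/\psi'(\alpha)$, $b=1/\psi'(\beta)$. The integral is thus at most $|a|+|b|+|a-b|$, which equals $2\max(|a|,|b|)$ because $a$ and $b$ have the same sign.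
\end{proof}

Monotonicity cannot be dropped from the lemma. For $\psi=2\lambda x-\frac12\sin(2\lambda x)$ we have $\psi'\ge\lambda$, while for $\lambda\in\pi\mathbb N$ the real part of $\int_0^1e^{i\psi}dx$ is the mean over a period of $\cos(\theta-\frac12\sin\theta)$. The term $\cos\theta\cos(\frac12\sin\theta)$ is odd under $\theta\mapsto\pi-\theta$, so this is the mean of $\sin\theta\,\sin(\frac12\sin\theta)$, a positive number independent of $\lambda$.

The lemma does not apply to $u$ itself, since nothing is known about $u_x$ or $u_y$. Squaring the integral in $y$ replaces $u$ by a difference, whose $x$-derivative is an integral of $u_{xy}$. By the Cauchy--Schwarz inequality in $x$ and Fubini's theorem,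
\begin{equation}\label{eq:square}
|I_\lambda(u)|^2\le\int_0^1\Bigl|\int_0^1e^{i\lambda u(x,y)}dy\Bigr|^2dx=\iint_{[0,1]^2}K(y,y')\,dy\,dy',
\end{equation}
where
\[
K(y,y')=\int_0^1e^{i\lambda h(x)}dx,\qquad h(x)=u(x,y)-u(x,y'),\qquad h'(x)=\int_{y'}^yu_{xy}(x,t)\,dt .
\]
We also use that $\iint_{[0,1]^2}f(|y-y'|)\,dy\,dy'\le2\int_0^1f(r)\,dr$ for $f\ge0$.

\begin{proposition}\label{prop:upper}
For $u\in\mathcal F$ and $\lambda\ge2$ we have $|I_\lambda(u)|^2\le\frac4\lambda\bigl(1+\log(\lambda/2)\bigr)$.
\end{proposition}

\begin{proof}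
The functions $u_{xy}$ and $u_{xxy}$ are continuous and do not vanish, so each has constant sign on the square. Let $r=|y-y'|>0$. The first hypothesis gives $|h'|\ge r$. The second, used only here, shows that $h''=\int_{y'}^yu_{xxy}\,dt$ has constant sign, so that $h'$ is monotone. Lemma~\ref{lem:first} gives $|K|\le2/(\lambda r)$, and $|K|\le1$ always. By \eqref{eq:square},
\[
|I_\lambda(u)|^2\le2\int_0^1\min\Bigl(1,\frac2{\lambda r}\Bigr)dr=2\Bigl(\frac2\lambda+\frac2\lambda\log\frac\lambda2\Bigr).\qedhere
\]
\end{proof}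

Each dyadic range of $r$ between $1/\lambda$ and $1$ contributes about $1/\lambda$, and the logarithm counts these ranges. The integration by parts splits $K$ into boundary terms $e^{i\lambda h}/(i\lambda h')$ at $x=0,1$ and a remainder. The denominators of the boundary terms change sign when $y$ and $y'$ are exchanged, as in the kernel of the Hilbert transform, and Section~\ref{sec:logfree} shows that these terms cost no logarithm. The remainder contains $(1/h')'$, and in $\mathcal F$ nothing prevents $1/h'$ from dropping abruptly from size $1/r$ to almost $0$ at a point $x$ that depends on $y$ and $y'$. The counterexample arranges such drops.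

\section{Cutting the integral in $y$}\label{sec:idea}

Since a function of $x$ may be subtracted freely, cancellation in the $x$-integral can always be undone.

\begin{lemma}\label{lem:align}
Let $v$ be real and continuous on $[0,1]^2$, let $g(x)=\int_0^1e^{i\lambda v(x,y)}dy$, and let $\epsilon>0$. There is a real $a\in C^\infty(\mathbb R)$ with $|I_\lambda(v-a(x))|>\int_0^1|g|\,dx-\epsilon$.
\end{lemma}

\begin{proof}
Write $g=|g|e^{i\gamma}$ with $\gamma:[0,1]\to[0,2\pi)$ measurable, and extend $\gamma$ by $0$. Convolving $\gamma/\lambda$ with a smooth approximate identity gives real functions in $C^\infty(\mathbb R)$ that converge to $\gamma/\lambda$ in $L^1$; a subsequence $a_n$ converges almost everywhere. By dominated convergence $I_\lambda(v-a_n(x))=\int_0^1g\,e^{-i\lambda a_n}dx\to\int_0^1|g|\,dx$.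
\end{proof}

The task is now to make $|g(x)|$ large for many $x$. We do so by destroying cancellation between different parts of the $y$-integral.

\subsection*{One cut}
Fix $\tau\in(0,1)$, let $M$ be large, and consider
\[
V_M(x,y)=2xy+\mathbf 1_{y\ge1/2}\;e^{M(x-\tau)} .
\]
The added term is compatible with $\mathcal F$: formally its derivatives $\partial_x^k\partial_y$ equal $M^ke^{M(x-\tau)}$ times a unit mass at $y=\frac12$, so all are nonnegative. With $\omega(x)=\lambda e^{M(x-\tau)}$,
\[
G_M(x)=\int_0^1e^{i\lambda V_M}dy=A_0+e^{i\omega}A_1,\qquad A_0=\frac{e^{i\lambda x}-1}{2i\lambda x},\qquad A_1=e^{i\lambda x}A_0 ,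
\]
where $A_0$, $A_1$ are the integrals of $e^{2i\lambda xy}$ over $[0,\frac12]$ and $[\frac12,1]$. Let $M\to\infty$. On an interval $[\alpha,\beta]\subset(0,\tau)$ we have $\omega\to0$ uniformly, so
\[
|G_M|^2\to|A_0+A_1|^2=\frac{\sin^2(\lambda x)}{(\lambda x)^2}.
\]
On an interval $[\alpha,\beta]\subset(\tau,1)$ we have $\omega\ge\lambda e^{M(\alpha-\tau)}\to\infty$, $\omega'=M\omega$ and $\omega''/\omega'^2=1/\omega$. One integration by parts then shows that the cross term $\int_\alpha^\beta\overline{A_0}A_1e^{i\omega}dx$ tends to $0$, so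
\[
\int_\alpha^\beta|G_M|^2dx\to\int_\alpha^\beta\bigl(|A_0|^2+|A_1|^2\bigr)dx=\int_\alpha^\beta\frac{2\sin^2(\lambda x/2)}{(\lambda x)^2}\,dx .
\]
For large $\lambda$ the factors $\sin^2$ average to $\frac12$, so the cut has doubled the mean square: the endpoint terms $\pm e^{i\lambda x}/(2i\lambda x)$ of $A_0$ and $A_1$ at $y=\frac12$ no longer cancel. The added term is a switch. For $x<\tau$ it does nothing; for $x>\tau$ it cuts the integral at $y=\frac12$ and turns the upper piece by an equidistributed angle.

\subsection*{Where to cut}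
With many cuts and independent angles, $|g(x)|$ should be of the size of the square root of the sum of the squares of the pieces. Take the base phase
\[
\phi(x,y)=2xy-y^2=x^2-(x-y)^2,\qquad A_Q(x)=\int_Qe^{i\lambda\phi(x,y)}dy\quad(Q\text{ an interval}),
\]
which is stationary in $y$ at $y=x$. At distance about $D$ from $x$ the frequency $|\lambda\phi_y|$ is about $\lambda D$. An interval $Q$ of length $\ell\approx1/(\lambda D)$ sees no oscillation, so $|A_Q|\approx\ell$. If $\lambda D^2\ge1$, about $D/\ell\approx\lambda D^2$ such intervals fit at this distance, and their squares add up to $\lambda D^2(\lambda D)^{-2}=1/\lambda$, whatever $D$ is. There are about $\frac12\log_2\lambda$ dyadic values of $D$ between $\lambda^{-1/2}$ and $1$, for a total of order $(\log\lambda)/\lambda$.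

To collect all these scales the mesh must vary with the distance from $x$. Indeed, cut $[0,1]$ into equal intervals of length $\ell\le\lambda^{-1/2}$ and put $\nu=1/(\lambda\ell^2)\ge1$. At most three intervals lie within distance $\ell$ of $x$. For $m\ge1$ at most two lie at distance in $[m\ell,(m+1)\ell)$, and these satisfy $|A_Q|\le\min(\ell,1/(\lambda m\ell))$ by Lemma~\ref{lem:first}. As $\sum_{m>\nu}m^{-2}\le2/\nu$,
\[
\sum_Q|A_Q|^2\le3\ell^2+2\nu\ell^2+\frac{2}{(\lambda\ell)^2}\cdot\frac2\nu\le\frac9\lambda .
\]
So we let the partition move with $x$, using a switch that turns on as $x$ increases and then stays on. To the left of $x$ this is what is needed: as $x$ grows, a fixed point $y<x$ falls further behind, the frequency there grows, and a finer mesh is wanted. To the right of $x$ cuts would have to be removed as $x$ grows, so we make none there, and we use only $x>\frac12$ to have room on the left.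

\section{A partition that moves with $x$}\label{sec:partition}

Fix $\lambda\ge2^{12}$ until the end of Section~\ref{sec:smooth}. A number $t=m2^{-n}$ with $m$ odd has \emph{level} $n$. Let $t_1<\dots<t_J$ be the points of $(0,1)$ of level between $1$ and $\lfloor\log_2\lambda\rfloor$, and set $t_0=0$, $t_{J+1}=1$. Mesh $2^{-n}$ is wanted at distance about $2^n/\lambda$ from $x$, so to $t_j$ of level $n$ we attach the \emph{threshold}
\[
\tau_j=t_j+\frac{2^n}{4\lambda}>0 .
\]
Let $X=(\frac12,1)\setminus\{\tau_1,\dots,\tau_J\}$. For $x\in X$ call $t_j$ \emph{active at $x$} if $\tau_j<x$ and \emph{inactive} if $\tau_j>x$. The active points divide $[0,1]$ into closed intervals, the \emph{components at $x$} (Figure~\ref{fig:components}), and we put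
\[
\Sigma(x)=\sum_{Q\text{ component at }x}|A_Q(x)|^2 .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.19cm,y=1cm]
\draw (0,0)--(64,0);
\foreach \k in {0,...,36,38,40,42,44,48,64} \draw (\k,-0.14)--(\k,0.14);
\fill (51.2,0) circle (1.8pt);
\node[above] at (51.2,0.1) {$x$};
\node[below] at (0,-0.15) {$0$};
\node[below] at (32,-0.15) {$\frac12$};
\node[below] at (48,-0.15) {$\frac34$};
\node[below] at (64,-0.15) {$1$};
\end{tikzpicture}
\caption{The partition of $[0,1]$ in the variable $y$ by the points $t=m2^{-n}$ ($m$ odd, $1\le n\le\log_2\lambda$) with $x-t>2^n/(4\lambda)$, drawn for the small value $\lambda=64$ and $x=0.8$. The mesh doubles each time the distance to $x$ halves, and no cut lies to the right of $x$.}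
\label{fig:components}
\end{figure}

\begin{lemma}\label{lem:energy}
For all $x\in X$ we have $\Sigma(x)\ge\dfrac{\log\lambda}{31\lambda}$.
\end{lemma}

\begin{proof}
Let $n$ be an integer with $2+\frac12\log_2\lambda\le n\le\log_2\lambda$, that is, $4^n\ge16\lambda$ and $2^n\le\lambda$. Put $\ell=2^{-n}$ and $D=2^n/\lambda$, so that $\ell\le D/16$ and $D\le1$. Let $s\in\ell\mathbb Z$ satisfy
\begin{equation}\label{eq:window}
\tfrac5{16}D\le x-s\le\tfrac12D .
\end{equation}
We show that $Q=[s,s+\ell]$ is a component at $x$. First, $s\ge x-\frac12>0$ and $x-(s+\ell)\ge\frac5{16}D-\frac1{16}D=\frac14D$, so $Q\subset(0,x)$.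

\emph{The endpoints are active.} An endpoint $t$ lies in $\ell\mathbb Z\cap(0,1)$, so $t=t_j$ for some $j$, with level $n'\le n$. We have $x-t\ge\frac14D=2^n/(4\lambda)\ge2^{n'}/(4\lambda)$, that is, $\tau_j\le x$, and equality is excluded since $x\in X$.

\emph{The interior points are inactive.} A point $t_j\in(s,s+\ell)$ is not in $\ell\mathbb Z$, so its level is $n'\ge n+1$, and $x-t_j<x-s\le\frac12D=2^{n+1}/(4\lambda)\le2^{n'}/(4\lambda)$. Thus $\tau_j>x$.

On $Q$ we have $0<\lambda\phi_y=2\lambda(x-y)\le2\lambda(x-s)\le2^n$, so the values of $\lambda\phi(x,\cdot)$ on $Q$ fill an interval of length at most $2^n\ell=1$. If $\kappa$ is its midpoint, then $|A_Q(x)|\ge\int_Q\cos(\lambda\phi-\kappa)\,dy\ge\ell\cos\frac12$.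

Condition \eqref{eq:window} confines $s$ to an interval of length $\frac3{16}D$, which contains at least $\frac3{16}D/\ell-1\ge\frac18D/\ell$ points of $\ell\mathbb Z$, because $D/\ell\ge16$. Since $D\ell=1/\lambda$ and $\cos^2\frac12\ge1-\frac14$, the components found for this $n$ contribute at least
\[
\frac{D}{8\ell}\,\ell^2\cos^2\tfrac12\ge\frac3{32\lambda}\ge\frac1{11\lambda}
\]
to $\Sigma(x)$. Components found for different $n$ have different lengths, so they are distinct. The number of admissible $n$ is at least $\frac12\log_2\lambda-3$, which is at least $\frac14\log_2\lambda$ because $\log_2\lambda\ge12$; this is the only use of the bound $\lambda\ge2^{12}$. Hence $\Sigma(x)\ge\log_2\lambda/(44\lambda)$, and $44\log2<31$.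
\end{proof}

In the terms of Section~\ref{sec:upper}: for $y,y'\in Q=[s,s+2^{-n}]$ and $x$ in the window \eqref{eq:window}, of length comparable to $2^n/\lambda$, no active cut separates $y$ from $y'$ and $e^{i\lambda(\phi(x,y)-\phi(x,y'))}$ has real part at least $\cos1$. For $|y-y'|\approx2^{-n}$ this is a positive contribution to $K(y,y')$ of the size $1/(\lambda|y-y'|)$ allowed by Lemma~\ref{lem:first}.

\section{Independent switches}\label{sec:switches}

We install a switch at each $t_j$. The difficulty is that the angles must equidistribute jointly. With a common rate $M$, two points with the same threshold would produce the same angle. We therefore give the $j$th switch the rate $M^j$, so that among active switches the one of highest index dominates all others. For $M>1$ let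
\[
\omega_j(x)=\lambda e^{M^j(x-\tau_j)},\qquad V_M(x,y)=\phi(x,y)+\sum_{j:\,t_j\le y}e^{M^j(x-\tau_j)} .
\]
With $Y_k=[t_k,t_{k+1}]$, the sum runs over $j\le k$ for $y\in[t_k,t_{k+1})$, so
\begin{equation}\label{eq:GM}
G_M(x)=\int_0^1e^{i\lambda V_M(x,y)}dy=\sum_{k=0}^Je^{i(\omega_1(x)+\dots+\omega_k(x))}A_{Y_k}(x).
\end{equation}
Let $\mathbb T=\mathbb R/2\pi\mathbb Z$. For a finite set $S$, $d\theta_S$ denotes normalized Haar measure on $\mathbb T^S$, the product of the measures $d\theta_j/2\pi$; it satisfies $\int e^{im\cdot\theta}d\theta_S=0$ for $m\in\mathbb Z^S\setminus\{0\}$. For $S\subset\{1,\dots,J\}$ we write $(\theta_S,0)$ for the point of $\mathbb T^J$ with coordinates $\theta_j$ for $j\in S$ and $0$ for $j\notin S$.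

\begin{lemma}\label{lem:equi}
Let $[\alpha,\beta]\subset X$ and $S=\{j:\tau_j<\alpha\}$. For every continuous function $\Psi$ on $[\alpha,\beta]\times\mathbb T^J$,
\[
\lim_{M\to\infty}\int_\alpha^\beta\Psi\bigl(x,\omega_1(x),\dots,\omega_J(x)\bigr)dx=\int_\alpha^\beta\int_{\mathbb T^S}\Psi(x,\theta_S,0)\,d\theta_S\,dx .
\]
\end{lemma}

\begin{proof}
For $j\notin S$ we have $\tau_j>\beta$, since $[\alpha,\beta]$ contains no threshold, and so $0<\omega_j\le\lambda e^{-M^j(\tau_j-\beta)}\to0$ uniformly on $[\alpha,\beta]$. As $\Psi$ is uniformly continuous, replacing these $\omega_j$ by $0$ changes the left side by $o(1)$. We are left with a continuous function on $[\alpha,\beta]\times\mathbb T^S$. Both sides are linear in it and bounded by its supremum norm. By the Stone--Weierstrass theorem, linear combinations of the functions $\psi(x)e^{im\cdot\theta}$ with $\psi\in C^1([\alpha,\beta])$, $m\in\mathbb Z^S$ are uniformly dense, so it suffices to treat one such function. For $m=0$ both sides equal $\int_\alpha^\beta\psi\,dx$. For $m\neq0$ the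 right side is $0$, and we must show that $\int_\alpha^\beta\psi e^{iP}dx\to0$, where $P=\sum_{j\in S}m_j\omega_j$.

Let $k$ be the largest $j\in S$ with $m_j\neq0$, let $\delta=\min_{j\in S}(\alpha-\tau_j)>0$, and let $\|m\|_1=\sum_j|m_j|$. For $j\in S$, $j<k$, and $x\in[\alpha,\beta]$ we have $x-\tau_j\le1$ and $x-\tau_k\ge\delta$, so
\[
\frac{\omega_j}{\omega_k}\le\exp\bigl(M^{k-1}-\delta M^k\bigr)=:\epsilon_M\to0 .
\]
Take $M$ so large that $\|m\|_1\epsilon_M\le\frac12$. Since $\omega_j'=M^j\omega_j$, $\omega_j''=M^{2j}\omega_j$ and $|m_k|\ge1$,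
\[
|P'|\ge M^k\omega_k\bigl(1-\|m\|_1\epsilon_M\bigr)\ge\tfrac12M^k\omega_k,\qquad|P''|\le\|m\|_1M^{2k}\omega_k .
\]
Integrating by parts as in Lemma~\ref{lem:first}, and using $\omega_k\ge\lambda e^{\delta M^k}$, we obtain
\[
\Bigl|\int_\alpha^\beta\psi e^{iP}dx\Bigr|\le\frac{2\|\psi\|_\infty+\|\psi'\|_{L^1}}{\min|P'|}+\|\psi\|_\infty\int_\alpha^\beta\frac{|P''|}{|P'|^2}\,dx\le\frac{4\|\psi\|_\infty+2\|\psi'\|_{L^1}+4\|m\|_1\|\psi\|_\infty}{\lambda e^{\delta M^k}},
\]
which tends to $0$.
\end{proof}

Orthogonality gives the mean \emph{square} of a sum with independent angles, whereas Lemma~\ref{lem:align} requires the mean absolute value. A bound on the fourth moment links the two.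

\begin{lemma}\label{lem:moment}
Let $z_0,\dots,z_p\in\mathbb C$ and $\Sigma=\sum_{q=0}^p|z_q|^2$. Then
\[
\int_{\mathbb T^p}\Bigl|z_0+\sum_{q=1}^pz_qe^{i\sigma_q}\Bigr|\,d\sigma\ge\Bigl(\frac\Sigma2\Bigr)^{1/2}.
\]
\end{lemma}

\begin{proof}
Let $Z=\sum_{q=0}^pz_qe^{i\sigma_q}$ on $\mathbb T^{p+1}$, and let $\mathbb E$ denote the integral over $\mathbb T^{p+1}$. Since $|Z|=|z_0+\sum_{q\ge1}z_qe^{i(\sigma_q-\sigma_0)}|$ and Haar measure is translation invariant, the left side equals $\mathbb E|Z|$. By orthogonality $\mathbb E|Z|^2=\Sigma$. In the expansion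
\[
|Z|^4=\sum_{a,b,c,d}z_az_b\overline{z_cz_d}\;e^{i(\sigma_a+\sigma_b-\sigma_c-\sigma_d)}
\]
a term has nonzero mean only if $(c,d)=(a,b)$ or $(c,d)=(b,a)$. Each family of terms sums to $\Sigma^2$, and they share the terms $a=b=c=d$, so $\mathbb E|Z|^4=2\Sigma^2-\sum_q|z_q|^4\le2\Sigma^2$. H\"older's inequality with exponents $\frac32$ and $3$, applied to $|Z|^2=|Z|^{2/3}|Z|^{4/3}$, gives $\Sigma\le(\mathbb E|Z|)^{2/3}(2\Sigma^2)^{1/3}$. Cubing yields $\Sigma^3\le2\Sigma^2(\mathbb E|Z|)^2$, which is the claim.
\end{proof}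

\begin{proposition}\label{prop:model}
For all sufficiently large $M$,
\[
\int_0^1|G_M(x)|\,dx>\frac1{16}\Bigl(\frac{\log\lambda}\lambda\Bigr)^{1/2}.
\]
\end{proposition}

\begin{proof}
Let $[\alpha,\beta]\subset X$ and $S=\{j_1<\dots<j_p\}$ be as in Lemma~\ref{lem:equi}. For every $x\in[\alpha,\beta]$ the active points are $t_{j_1},\dots,t_{j_p}$; let $Q_0,\dots,Q_p$ be the components, from left to right. Put
\[
\Psi(x,\theta)=\Bigl|\sum_{k=0}^Je^{i(\theta_1+\dots+\theta_k)}A_{Y_k}(x)\Bigr| ,
\]
a continuous function with $|G_M(x)|=\Psi(x,\omega_1(x),\dots,\omega_J(x))$ by \eqref{eq:GM}. If $\theta_j=0$ for $j\notin S$, the partial sum $\theta_1+\dots+\theta_k$ has the same value $\sigma_q=\theta_{j_1}+\dots+\theta_{j_q}$ for all $k$ with $Y_k\subset Q_q$, and it is $0$ for $Y_k\subset Q_0$. The pieces $A_{Y_k}$ then merge into the integrals over components: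
\[
\Psi(x,\theta_S,0)=\Bigl|A_{Q_0}(x)+\sum_{q=1}^pe^{i\sigma_q}A_{Q_q}(x)\Bigr| .
\]
The map $\theta_S\mapsto(\sigma_1,\dots,\sigma_p)$ is a continuous automorphism of $\mathbb T^p$, with inverse $\theta_{j_1}=\sigma_1$, $\theta_{j_q}=\sigma_q-\sigma_{q-1}$, so it preserves Haar measure. Lemmas~\ref{lem:equi}, \ref{lem:moment} and~\ref{lem:energy} give
\[
\lim_{M\to\infty}\int_\alpha^\beta|G_M|\,dx\ge\int_\alpha^\beta\Bigl(\frac{\Sigma(x)}2\Bigr)^{1/2}dx\ge(\beta-\alpha)\Bigl(\frac{\log\lambda}{62\lambda}\Bigr)^{1/2}.
\]
As $X$ is $(\frac12,1)$ with finitely many points removed, it contains finitely many disjoint closed intervals of total length arbitrarily close to $\frac12$. Summing over them, we get $\liminf_{M\to\infty}\int_0^1|G_M|\,dx\ge\frac12(\log\lambda/(62\lambda))^{1/2}$, and $2\sqrt{62}<16$.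
\end{proof}

\section{Smoothing: proofs of Theorems~\ref{thm:lower} and~\ref{thm:sharp}}\label{sec:smooth}

The phase $V_M$ jumps across the lines $y=t_j$. Since $\mathcal F$ imposes no upper bound on derivatives, each jump may be replaced by an arbitrarily steep smooth step, provided that the step is nondecreasing.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Write $L=(\log\lambda/\lambda)^{1/2}$ and fix $M$ as in Proposition~\ref{prop:model}. The parameters $w$, $a$, $\eta$ below are chosen in this order.

\emph{Smooth steps.} Let $\rho\in C_c^\infty((0,1))$ with $\rho\ge0$, $\int\rho=1$, and let $H(s)=\int_{-\infty}^s\rho$. Then $H'\ge0$, $H=0$ on $(-\infty,0]$ and $H=1$ on $[1,\infty)$. For $w>0$ put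
\[
v_w(x,y)=\phi(x,y)+\sum_{j=1}^JH\Bigl(\frac{y-t_j}w\Bigr)e^{M^j(x-\tau_j)}\in C^\infty(\mathbb R^2).
\]
As $w\to0^+$, $H((y-t_j)/w)\to\mathbf 1_{y>t_j}$, so $v_w\to V_M$ off the lines $y=t_j$. By dominated convergence in $y$, $g_w(x)=\int_0^1e^{i\lambda v_w}dy\to G_M(x)$ for each $x$; as $|g_w|\le1$, also $\int_0^1|g_w|\,dx\to\int_0^1|G_M|\,dx$. Fix $w$ with $\int_0^1|g_w|\,dx>L/17$.

\emph{Alignment in $x$.} Lemma~\ref{lem:align} gives a real $a\in C^\infty(\mathbb R)$ with $|I_\lambda(v_w-a(x))|>L/18$.

\emph{Strict positivity.} Away from the steps the function $\partial_x^2\partial_yv_w$ vanishes, so one more term is needed. For $\eta>0$ let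
\[
u(x,y)=v_w(x,y)-a(x)+\eta ye^x .
\]
With $\rho_j(y)=w^{-1}\rho((y-t_j)/w)\ge0$ we have, for $k\ge2$,
\[
u_{xy}=2+\sum_jM^je^{M^j(x-\tau_j)}\rho_j(y)+\eta e^x>1,\qquad\partial_x^k\partial_yu=\sum_jM^{jk}e^{M^j(x-\tau_j)}\rho_j(y)+\eta e^x>0 .
\]
So $u\in\mathcal F\cap C^\infty$ and the conditions in (a) hold. Since $|e^{is}-e^{is'}|\le|s-s'|$,
\begin{equation}\label{eq:lip}
|I_\lambda(u_1)-I_\lambda(u_2)|\le\lambda\,\|u_1-u_2\|_\infty .
\end{equation}
Hence $|I_\lambda(u)|>L/18-e\lambda\eta>L/19$ for small $\eta$. This proves \eqref{eq:lower} and (a), and \eqref{eq:question} fails because $\lambda^{1/2}L\to\infty$.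

\emph{Polynomials.} A function in $C^\infty(\mathbb R^2)$ can be approximated in $C^{N+1}([0,1]^2)$ by polynomials: multiply it by a smooth cutoff equal to $1$ near the square, convolve with a narrow Gaussian to get an entire function that is close in $C^{N+1}$, and truncate its Taylor series. The finitely many continuous functions $u_{xy}-1$ and $\partial_x^k\partial_yu$ ($2\le k\le N$) have positive minima on the compact square, so a polynomial close enough to $u$ satisfies the same strict inequalities and belongs to $\mathcal F$. By \eqref{eq:lip} its integral exceeds $L/20$ if it is close enough. This proves (b).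
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The lower bound is \eqref{eq:lower}, and the upper bound is Proposition~\ref{prop:upper}.
\end{proof}

\section{The bound without the logarithm}\label{sec:logfree}

The upper bounds on $u_{xxy}$ and $u_{xxxy}$ permit a second integration by parts in the remainder, which then decays like $(\lambda r)^{-2}$ and causes no loss. The boundary terms still have size $(\lambda r)^{-1}$, and for them we use the sign of the kernel.

\begin{lemma}\label{lem:hilbert}
Let $\epsilon>0$ and let $f$ be a bounded measurable function on $\mathbb R$ with compact support. Then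
\[
\Bigl|\iint_{|s-s'|\ge\epsilon}\frac{f(s)\overline{f(s')}}{s-s'}\,ds\,ds'\Bigr|\le6\,\|f\|_{L^2}^2 .
\]
\end{lemma}

\begin{proof}
Let $\kappa(s)=s^{-1}\mathbf 1_{|s|\ge\epsilon}\in L^2(\mathbb R)$, the kernel of the truncated Hilbert transform. The integral equals $\int f\cdot(\kappa*\overline f)\,ds$. With $\widehat F(\xi)=\int F(s)e^{-is\xi}ds$, the oddness of $\kappa$ gives
\[
\widehat\kappa(\xi)=-2i\int_\epsilon^\infty\frac{\sin(s\xi)}s\,ds=-2i\,\operatorname{sgn}(\xi)\int_{\epsilon|\xi|}^\infty\frac{\sin\tau}\tau\,d\tau .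
\]
For $b\ge1$, integration by parts gives $|\int_b^\infty\tau^{-1}\sin\tau\,d\tau|\le\frac1b+\int_b^\infty\tau^{-2}d\tau\le2$; for $0\le b<1$ the piece over $[b,1]$ adds at most $1$. So $|\widehat\kappa|\le6$. As $\overline f\in L^1\cap L^2$, the Fourier transform of $\kappa*\overline f$ is $\widehat\kappa$ times that of $\overline f$, and Plancherel's theorem gives $\|\kappa*\overline f\|_{L^2}\le6\|f\|_{L^2}$. The Cauchy--Schwarz inequality concludes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:logfree}]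
For $\lambda<1$ we have $|I_\lambda(u)|\le1\le\lambda^{-1/2}$, so let $\lambda\ge1$. We start from \eqref{eq:square} and write $r=|y-y'|$, $p=h'$. The function $u_{xy}$ has constant sign, so $|p|$ is the integral of $|u_{xy}(x,t)|$ over $t$ between $y'$ and $y$. Integrating the three hypotheses in $t$ gives
\begin{equation}\label{eq:p}
|p|\ge r,\qquad|p'|\le B|p|,\qquad|p''|\le B|p| .
\end{equation}
No sign condition on $u_{xxy}$ is used.

\emph{Near the diagonal.} The set $r<1/\lambda$ has measure at most $2/\lambda$ and $|K|\le1$, so it contributes at most $2/\lambda$ to \eqref{eq:square}.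

\emph{The remainder.} For $r\ge1/\lambda$, integrate by parts twice, using $e^{i\lambda h}=(e^{i\lambda h})'/(i\lambda p)$:
\[
K=\Bigl[\frac{e^{i\lambda h}}{i\lambda p}\Bigr]_0^1+R,\qquad R=\frac1{i\lambda}\int_0^1e^{i\lambda h}\frac{p'}{p^2}\,dx=\frac1{(i\lambda)^2}\Bigl(\Bigl[e^{i\lambda h}\frac{p'}{p^3}\Bigr]_0^1-\int_0^1e^{i\lambda h}\Bigl(\frac{p'}{p^3}\Bigr)'dx\Bigr).
\]
By \eqref{eq:p}, $|p'/p^3|\le B/r^2$, and $(p'/p^3)'=p''/p^3-3p'^2/p^4$ is at most $(B+3B^2)/r^2$ in absolute value. Hence $|R|\le3(B+B^2)/(\lambda r)^2$. Since $2\int_{1/\lambda}^\infty r^{-2}dr=2\lambda$, the remainder contributes at most $6(B+B^2)/\lambda$.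

\emph{The boundary terms.} Fix $b\in\{0,1\}$ and put $F(y)=e^{i\lambda u(b,y)}$, $q(y)=u_x(b,y)$. At $x=b$ we have $e^{i\lambda h}=F(y)\overline{F(y')}$ and $p=q(y)-q(y')$, so the contribution of $x=b$ is $\pm T/(i\lambda)$ with
\[
T=\iint_{|y-y'|\ge1/\lambda}\frac{F(y)\overline{F(y')}}{q(y)-q(y')}\,dy\,dy' .
\]
The substitution $s=q(y)$ turns the denominator into $s-s'$, but the truncation must first be expressed in the same variable. Since $q'=u_{xy}(b,\cdot)$ has constant sign and $|q'|\ge1$, the function $q$ is strictly monotone with $|q(y)-q(y')|\ge|y-y'|$. Let $T'$ be the integral of the same function over $\{|q(y)-q(y')|\ge1/\lambda\}$, a set that contains the domain of $T$. On the difference of the two sets $|y-y'|<1/\lambda$ and the integrand is at most $\lambda$, so $|T-T'|\le\lambda\cdot2/\lambda=2$. Define $f(s)=F(y)/|q'(y)|$ for $s=q(y)$, $y\in[0,1]$, and $f=0$ outside $q([0,1])$. Since $ds=|q'(y)|\,dy$,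
\[
T'=\iint_{|s-s'|\ge1/\lambda}\frac{f(s)\overline{f(s')}}{s-s'}\,ds\,ds',\qquad\|f\|_{L^2}^2=\int_0^1\frac{dy}{|q'(y)|}\le1 .
\]
Lemma~\ref{lem:hilbert} gives $|T'|\le6$, so $|T|\le8$, and the two boundary terms contribute at most $16/\lambda$.

Altogether $\lambda|I_\lambda(u)|^2\le2+16+6(B+B^2)\le18(1+B)^2$, which is the bound with $C=\sqrt{18}$. For a fixed $u\in C^4([0,1]^2)$ with $|u_{xy}|\ge1$, the maximum of $|u_{xxy}|$ and $|u_{xxxy}|$ on the square is finite and is an admissible $B$.
\end{proof}

\begin{thebibliography}{1}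

\bibitem{notes}
``A large part of modern harmonic analysis is concerned with understanding cancellation phenomena happening between different contributions to a sum or integral.'',
\texttt{https://www.math.sciences.univ-nantes.fr/\allowbreak\textasciitilde vitturi/\allowbreak lecture\_notes/\allowbreak oscillatory\_integrals\_\allowbreak lecture\_notes.pdf}

\end{thebibliography}
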